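# Six squares in almost all real biquadratic rings of integers

## 1. The theorem, and what it says

**Theorem 1.** Let $K$ run through the real biquadratic fields that contain neither $\sqrt2$ nor $\sqrt5$. Then $\mathcal P(\mathcal O_K)\ge 6$ with finitely many exceptions. In other words, there are only finitely many real biquadratic fields $K$ with $\sqrt2\notin K$, $\sqrt5\notin K$ and $\mathcal P(\mathcal O_K)\le5$.

The words in this statement mean the following.

**Definition (length, Pythagoras number).** For a commutative ring $R$, let $\sum R^2$ be the set of finite sums of squares of elements of $R$. For $\alpha\in\sum R^2$ the length $\ell(\alpha)$ is the least $n$ such that $\alpha$ is a sum of $n$ squares in $R$. The Pythagoras number is $\mathcal P(R)=\sup\{\ell(\alpha):\alpha\in\sum R^2\}$.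

For $R=\mathbb Z$, Lagrange's four-square theorem gives $\mathcal P(\mathbb Z)\le4$. The number $7=4+1+1+1$ shows equality: squares are $0,1,4$ modulo $8$, and no three of these residues add up to $7$ modulo $8$. So $\ell(7)=4$ in $\mathbb Z$. In a bigger ring the length of $7$ can drop: in $\mathbb Z[\sqrt7]$ we have $7=(\sqrt7)^2$ and $\ell(7)=1$. Note also that $\mathcal P$ only concerns elements that are sums of squares: $2+\sqrt3$ is not in $\sum\mathbb Z[\sqrt3]^2$, since the $\sqrt3$-coefficient of $(a+b\sqrt3)^2$ is $2ab$, an even number.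

**Definition (real biquadratic field, radicands).** A real biquadratic field is $K=\mathbb Q(\sqrt p,\sqrt q)$ of degree $4$ over $\mathbb Q$ with $p,q>1$ square-free integers. It is totally real. It has exactly three quadratic subfields $\mathbb Q(\sqrt{d_1}),\mathbb Q(\sqrt{d_2}),\mathbb Q(\sqrt{d_3})$, with distinct square-free $d_i>1$, called the *radicands* of $K$. Its ring of integers is $\mathcal O_K$.

For example $\mathbb Q(\sqrt6,\sqrt{10})$ has radicands $6,10,15$, because $\sqrt6\sqrt{10}=2\sqrt{15}$. The hypothesis of Theorem 1 says that neither $2$ nor $5$ is a radicand.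

So the theorem asserts this: outside a finite set of fields, some sum of squares in $\mathcal O_K$ cannot be written with five squares. The question is posed in "Sums Of Integral Squares In Number Fields" (http://www.math.rwth-aachen.de/~Gabriele.Nebe/SummerSchool2023/Krasensky.pdf). We may use the following known results.

- (i) For every order $\mathcal O$ in a quartic number field, $\mathcal P(\mathcal O)\le7$ (Kala–Yatsyna).
- (ii) $\mathcal P(\mathcal O_K)=7$ for every $K=\mathbb Q(\sqrt p,\sqrt q)$ where $p,q>7$ are coprime square-free integers with $p\equiv2$, $q\equiv3\pmod4$ (Krásenský–Raška–Sgallová).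
- (iii) For a real biquadratic field $K$, $\mathcal P(\mathcal O_K)\ge5$ unless $K$ is one of at most seven exceptions (Krásenský–Raška–Sgallová).
- (iv) Fix a square-free integer $n>7$. Then $\mathcal P(\mathcal O_K)\ge6$ for all but finitely many real biquadratic fields $K$ containing $\sqrt n$ (Krásenský–Raška–Sgallová).
- (v) If a real biquadratic field $K$ contains $\sqrt2$ or $\sqrt5$, then $\mathcal P(\mathcal O_K)\le5$ (Krásenský–Raška–Sgallová; He–Hu).

Only (iv) enters the proof of Theorem 1. The others are used in Section 9.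

## 2. Small radicands and large radicands

A first attempt is to apply (iv) to each $n$ in turn. For each square-free $n>7$ it gives a finite exceptional set $\mathcal E_n$. This stops working in two places. There are infinitely many $n$, and a union of infinitely many finite sets may be infinite. And (iv) is silent for the radicands $3,6,7$. The following two theorems repair exactly these two gaps.

**Theorem 2.** If $n\in\{3,6,7\}$, then $\mathcal P(\mathcal O_K)\ge6$ for all but finitely many real biquadratic fields $K\ni\sqrt n$.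

**Theorem 3.** If all three radicands of $K$ are $\ge200$, then $\mathcal P(\mathcal O_K)\ge6$.

**Deduction of Theorem 1.** Let $K$ contain neither $\sqrt2$ nor $\sqrt5$, and suppose $\mathcal P(\mathcal O_K)\le5$. By Theorem 3, $K$ has a radicand $n<200$, and $n\ne2,5$. The square-free integers $n>1$ with $n\le 7$ are $2,3,5,6,7$. So $n\in\{3,6,7\}$ or $7<n<200$. This is a finite list of integers $n$, and each of them contributes finitely many exceptional fields, by Theorem 2 or by (iv). $\square$

We prove Theorem 3 in Sections 3–6 and Theorem 2 in Sections 7–8.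

## 3. Coordinates and integrality in a biquadratic field

This section sets up the equations that a sum of squares must satisfy, and describes $\mathcal O_K$ in coordinates.

**The integers $g_k$.** Put $g_3=\gcd(d_1,d_2)$, $d_1=g_2g_3$, $d_2=g_1g_3$. As $d_1,d_2$ are square-free, $g_1,g_2,g_3\ge1$ are square-free and pairwise coprime. The third radicand is the square-free part of $d_1d_2$, so
$$d_1=g_2g_3,\qquad d_2=g_1g_3,\qquad d_3=g_1g_2,\qquad \sqrt{d_i}\sqrt{d_j}=g_k\sqrt{d_k}\quad\text{for }\{i,j,k\}=\{1,2,3\}.$$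
For the radicands $(6,10,15)$ this gives $(g_1,g_2,g_3)=(5,3,2)$.

**The equations.** Write $x=x_0+x_1\sqrt{d_1}+x_2\sqrt{d_2}+x_3\sqrt{d_3}$ with $x_i\in\mathbb Q$. Then
$$x^2=x_0^2+\sum_kd_kx_k^2+2\sum_k\,(x_0x_k+g_kx_ix_j)\sqrt{d_k}.$$
For a finite family of elements let $S_{ij}=\sum x_ix_j$, the sum running over the family. Write $\alpha=\alpha_0+2\sum_k\alpha_k\sqrt{d_k}$. The family satisfies $\sum x^2=\alpha$ if and only if
$$(R)\quad S_{00}+N=\alpha_0,\qquad N:=\sum_kd_kS_{kk};\qquad\qquad (E_k)\quad S_{0k}+g_kS_{ij}=\alpha_k\quad(k=1,2,3).$$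
We call $\mathrm{cost}(x)=\sum_kd_kx_k^2$ the *cost* of $x$. Thus $N$ is the total cost of the family, and $(R)$ says that $N\le\alpha_0$: the number $\alpha_0$ is a budget. An element with $x_1=x_2=x_3=0$ is called *rational*; in $\mathcal O_K$ it is an ordinary integer, and its cost is $0$. *Normalising* means replacing some members $x$ of the family by $-x$.

**The three types.** At most one $g_i$ is even. If one is, call it $g_3$; then $g_3\equiv2\pmod 4$, $d_1\equiv d_2\equiv2$, and $d_3=g_1g_2$ is odd. If all $g_i$ are odd, either they are all congruent modulo $4$, and then all $d_i\equiv1$, or we can number them so that $g_1\equiv g_2\not\equiv g_3$, and then $d_3\equiv1$, $d_1\equiv d_2\equiv3$. So after renumbering exactly one of these holds: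

- Type I: $d_1\equiv d_2\equiv2$, $d_3\equiv3\pmod4$, and $g_3\equiv2\pmod4$;
- Type II: $d_3\equiv1$, $d_1\equiv d_2\in\{2,3\}\pmod4$;
- Type III: $d_1\equiv d_2\equiv d_3\equiv1\pmod4$, and $g_1\equiv g_2\equiv g_3\equiv\delta\pmod4$ with $\delta=\pm1$.

Examples: $(6,10,15)$ is of type I; $(3,7,21)$ with $g=(7,3,1)$ is of type II; $(5,13,65)$ with $g=(13,5,1)$ is of type III with $\delta=1$; $(21,33,77)$ with $g=(11,7,3)$ is of type III with $\delta=-1$.

**Lemma 4 (K. S. Williams, *Integers of biquadratic fields*, Canad. Math. Bull. 13 (1970)).** An element $x\in K$ lies in $\mathcal O_K$ if and only if: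

- Type I: $x_0,x_3\in\mathbb Z$; $x_1,x_2\in\frac12\mathbb Z$ and $x_1-x_2\in\mathbb Z$.
- Type II: $x_0,x_3\in\frac12\mathbb Z$ and $x_0-x_3\in\mathbb Z$; $x_1,x_2\in\frac12\mathbb Z$ and $x_1-x_2\in\mathbb Z$.
- Type III: the numbers $t_i=4x_i$ are integers, and either all $t_i$ are odd with $t_0t_1t_2t_3\equiv\delta\pmod4$, or all $t_i$ are even and, with $z_i=t_i/2$, the sum $\sum_iz_i$ is even.

*Proof.* Recall that $\mathcal O_{\mathbb Q(\sqrt d)}$ is $\mathbb Z[\sqrt d]$ if $d\equiv2,3\pmod4$, and is $\{u+v\sqrt d:2u,2v\in\mathbb Z,\ 2u\equiv2v\pmod2\}$ if $d\equiv1\pmod4$. If $x\in\mathcal O_K$, its trace to $\mathbb Q(\sqrt{d_k})$, which is $2x_0+2x_k\sqrt{d_k}$, is integral for each $k$. Further, $x$ is integral if and only if its trace and its norm to $\mathbb Q(\sqrt{d_3})$ are integral, because then $x$ is a root of a monic quadratic polynomial with integral coefficients. The norm is $(x_0+x_3\sqrt{d_3})^2-(x_1\sqrt{d_1}+x_2\sqrt{d_2})^2=u+v\sqrt{d_3}$ with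
$$u=x_0^2+d_3x_3^2-d_1x_1^2-d_2x_2^2,\qquad v=2(x_0x_3-g_3x_1x_2).$$

*Types I and II.* The traces show that all $y_i=2x_i$ are integers. (In type II, $2x_0,2x_1,2x_2\in\mathbb Z$ come from $k=1,2$; for $k=3$ we get $4x_3\equiv4x_0\equiv0\pmod2$, so $2x_3\in\mathbb Z$.) Conversely, for integers $y_i$ the trace $y_0+y_3\sqrt{d_3}$ is integral. So only the norm matters, with
$$4u=y_0^2+d_3y_3^2-d_1y_1^2-d_2y_2^2,\qquad 2v=y_0y_3-g_3y_1y_2.$$
In type I we need $u,v\in\mathbb Z$. As $g_3$ is even, $v\in\mathbb Z$ means that $y_0y_3$ is even; $4u$ even means $y_0\equiv y_3\pmod2$. So $y_0,y_3$ are both even, and then $4\mid4u$ becomes $2(y_1^2+y_2^2)\equiv0\pmod4$, that is, $y_1\equiv y_2\pmod2$. Conversely these conditions give $u,v\in\mathbb Z$.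

In type II we need $2u,2v\in\mathbb Z$ and $2u\equiv2v\pmod2$. Since $2v\in\mathbb Z$ holds automatically, this is the single condition $4u\equiv2\cdot2v\pmod4$. As $d_3\equiv1$, it reads
$$(y_0-y_3)^2-d_1y_1^2-d_2y_2^2+2g_3y_1y_2\equiv0\pmod4 .$$
If $d_1\equiv d_2\equiv2$, then $g_3$ is even and the condition is $(y_0-y_3)^2+2(y_1^2+y_2^2)\equiv0$, that is, $y_0\equiv y_3$ and $y_1\equiv y_2\pmod 2$. If $d_1\equiv d_2\equiv3$, then $g_3$ is odd and the condition is $(y_0-y_3)^2+(y_1+y_2)^2\equiv0\pmod4$, which again means $y_0\equiv y_3$ and $y_1\equiv y_2\pmod 2$.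

*Type III, necessity.* The traces give $t_i\in\mathbb Z$ and $t_0\equiv t_k\pmod2$, so all $t_i$ have the same parity. The norm gives $2v=(t_0t_3-g_3t_1t_2)/4\in\mathbb Z$. If all $t_i$ are odd, this says $t_0t_3\equiv\delta t_1t_2\pmod4$, and multiplying by $t_1t_2$, whose square is $1$ modulo $4$, gives $t_0t_1t_2t_3\equiv\delta$. If $t_i=2z_i$, then $2u=\frac12(z_0^2+d_3z_3^2-d_1z_1^2-d_2z_2^2)\in\mathbb Z$ forces $\sum z_i$ to be even.

*Type III, sufficiency.* The vectors $z\in\mathbb Z^4$ with even sum are generated by $(2,0,0,0)$ and the three vectors with $z_0=z_k=1$ and other entries $0$ (subtract $z_k$ times the $k$-th one; the rest is $(\text{even},0,0,0)$). These correspond to $1$ and $\frac{1+\sqrt{d_k}}2$, which are integral. Next, $\frac{1+\sqrt{d_1}}2\cdot\frac{1+\sqrt{d_2}}2$ is integral with $t=(1,1,1,g_3)$, whose product is $\equiv\delta$. Let $t$ be any odd vector with product $\equiv\delta$. If $m$ of its entries are $\equiv3\pmod4$, its product is $(-1)^m$ and its sum is $4+2m\equiv2m$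 modulo $4$. So the product determines the sum modulo $4$, hence $t-(1,1,1,g_3)=2z$ with $\sum z_i$ even, and $t$ gives an integral element. $\square$

## 4. The number $7$, and two cheap irrational squares

Throughout Sections 4–6 all $d_i\ge200$.

**Step 1: $7$ still needs four squares in $\mathcal O_K$.** The purpose is to see the mechanism in its simplest form. In types I and II, a non-rational element has $x_1,x_2\in\frac12+\mathbb Z$ and costs at least $\frac{d_1+d_2}4\ge100$, or it has integers $x_1,x_2$ not both $0$ and costs at least $200$, or it has $x_1=x_2=0$, $x_3\in\frac12\mathbb Z\setminus\{0\}$ and costs at least $50$. In type III it has all $t_i$ odd and costs at least $\frac1{16}(d_1+d_2+d_3)\ge37.5$, or its $z_1,z_2,z_3$ are integers not all $0$ and it costs at least $\frac{200}4=50$. If $\sum x^2=7$, then $N\le7$, so every $x$ is rational. So the squares are squares of integers, and there are at least four.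

**Step 2: one irrational square forces a fifth.** We try $\alpha=7+(1+\sqrt{d_1})^2$ in type I or II, with $d_1<d_2$, in the easy situation where $d_1+8$ is smaller than both $M=\frac{d_1+d_2}4$ and $\kappa=c^2d_3$, where $c=1$ in type I and $c=\frac12$ in type II. Here $\alpha_0=d_1+8$, $\alpha_1=1$. The budget excludes half-integral $x_1,x_2$ (cost $\ge M$), nonzero $x_3\in c\mathbb Z$ (cost $\ge\kappa$), and nonzero integral $x_2$ (cost $\ge d_2=4M-d_1>3M$). So $x_2=x_3=0$ everywhere, $x_1\in\mathbb Z$, and $d_1S_{11}\le d_1+8<2d_1$. Equation $(E_1)$ reads $S_{01}=1$; so $S_{11}=1$, and after normalising one member is $1+\sqrt{d_1}$. The rest are integers whose squares sum to $7$. So $\ell(\alpha)=5$.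

This suggests $\alpha=7+w^2+w'^2$, with length $6$ obtained from the following criterion.

**Lemma 5.** Let $\alpha=7+w^2+w'^2$ with $w,w'\in\mathcal O_K$ non-rational. Suppose that in every representation of $\alpha$ as a sum of squares in $\mathcal O_K$ exactly two members are non-rational and the squares of the rational members sum to $7$. Then $\ell(\alpha)=6$.

*Proof.* Four integer squares give $7$, so $\ell(\alpha)\le6$. Any representation has two non-rational members and at least four rational ones. $\square$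

If the two non-rational members are $\pm w$ and $\pm w'$, the squares of the rational ones automatically sum to $\alpha-w^2-w'^2=7$.

**Where a careless choice of $w,w'$ fails.** First, $w=\sqrt{d_1}$, $w'=\sqrt{d_2}$ gives $\alpha=7+d_1+d_2\in\mathbb Z$, of length at most $4$. So the equations $(E_k)$ must carry information. Second, in types I and II with $d_1<d_2$ put
$$\beta=\tfrac{\sqrt{d_1}+\sqrt{d_2}}2,\qquad\beta'=\tfrac{\sqrt{d_1}-\sqrt{d_2}}2,\qquad M=\tfrac{d_1+d_2}4,\qquad \beta^2=M+\tfrac{g_3}2\sqrt{d_3},\quad\beta'^2=M-\tfrac{g_3}2\sqrt{d_3}.$$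
The symmetric choice $w=1+\beta$, $w'=1+\beta'$ gives, since $\beta+\beta'=\sqrt{d_1}$,
$$7+(1+\beta)^2+(1+\beta')^2=9+2M+2\sqrt{d_1}=(1+\sqrt{d_1})^2+\Bigl(8+\tfrac{d_2-d_1}2\Bigr).$$
As $d_1\equiv d_2\pmod4$ and $d_2>d_1$, the last bracket is a positive integer, hence a sum of four squares, and the length is at most $5$. The cure will be to take $2+\beta$ and $1+\beta'$ instead: unequal rational parts.

**The choice that works.** Make $w,w'$ the two cheapest non-rational elements available. In types I and II the candidates are $\sqrt{d_1}$ (cost $d_1$), $\beta$ and $\beta'$ (cost $M$ each), and $c\sqrt{d_3}$ (cost $\kappa$). Which two are cheapest depends on the order of $d_1,M,\kappa$; this gives four cases. Since $\alpha_0$ exceeds the cost of $w$ and $w'$ only by a small constant, another representation can afford only a few patterns of non-rational members. The rational parts of $w,w'$ are chosen so that the equations $(E_k)$ rule out all other patterns. When a pattern survives the counting, $(E_k)$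 forces two of the $g$'s to be small, against $d_i\ge200$. Type III is similar.

## 5. Types I and II

**Proposition 6.** If $K$ is of type I or II and all $d_i\ge200$, some $\alpha\in\sum\mathcal O_K^2$ has $\ell(\alpha)=6$.

**Standing notation.** The conditions of types I and II are symmetric in the indices $1,2$; let $d_1<d_2$. Put $M=\frac{d_1+d_2}4\ge100$; $c=1$ in type I, $c=\frac12$ in type II; $\kappa=c^2d_3\ge50$. Let $\beta,\beta'$ be as above and
$$\gamma=c(e+\sqrt{d_3}),\qquad e\in\{1,3\},\quad e\ne g_3,$$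
where we take $e=1$ in type I (allowed, since $g_3$ is even there). By Lemma 4, $\beta,\beta',\gamma\in\mathcal O_K$. We have $c^2e^2\le\frac94$, so $8+c^2e^2<11$. The condition $e\neq g_3$ is there because for $c=\frac12$, $e=g_3$ the elements $\gamma^2$ and $\beta^2$ would have the same irrational part $\frac{g_3}2\sqrt{d_3}$.

Let $J$ be the set of family members with $x_1,x_2\in\frac12+\mathbb Z$; for them write $x_1=\frac h2$, $x_2=\frac l2$ with $h,l$ odd. We use these facts constantly:

- Every $x_3\in c\mathbb Z$, so $S_{33}=c^2s$ with an integer $s\ge0$, and $d_3S_{33}=\kappa s$. If $x_3=0$, then $x_0\in\mathbb Z$.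
- A member of $J$ costs at least $M$; at least $M+2d_1$ if $|h|\ge3$; at least $M+2d_2$ if $|l|\ge3$ (because $\frac{9-1}4=2$).
- A member outside $J$ has $x_1,x_2\in\mathbb Z$.

Members are written $(x_0,x_1,x_2,x_3)$. The four cases below cover all orders of $d_1,M,\kappa$.

### 5.1 Case 1: $d_1<M$ and $\kappa\le M$

The two cheap elements are $1+\sqrt{d_1}$ and $\gamma$. Let $\alpha=7+(1+\sqrt{d_1})^2+\gamma^2$. Then
$$\alpha_0=8+c^2e^2+d_1+\kappa,\quad\alpha_1=1,\quad\alpha_2=0,\quad\alpha_3=c^2e,\qquad N<d_1+\kappa+11<2M+11.$$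
Since $d_2=4M-d_1>3M>2M+11$, members outside $J$ have $x_2=0$; and $3M>2M+11$ gives $|J|\le2$.

**Step 1: $|J|=0$ gives only the intended representation.** All $x_2=0$. $(E_1)$ reads $S_{01}=1$, so $S_{11}\ge1$. $(E_3)$ reads $S_{03}=c^2e\ne0$, so $s\ge1$. Now $d_1S_{11}+\kappa s<d_1+\kappa+11$, and both $d_1,\kappa$ exceed $11$; so $S_{11}=1$, $s=1$. $(E_2)$ reads $g_2S_{13}=0$, so the coordinate $x_1=\pm1$ and the coordinate $x_3=\pm c$ occur in different members. Normalise them to $(f,1,0,0)$ and $(f',0,0,c)$. $(E_1)$ gives $f=1$; $(E_3)$ gives $f'=ce$. These are $1+\sqrt{d_1}$ and $\gamma$; all other members are rational, and their squares sum to $7$.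

**Step 2: $|J|=1$ is impossible.** Let the member of $J$ be $(f,\frac h2,\frac l2,y_3)$. If $|l|\ge3$, its cost exceeds $2d_2>6M$, too much. If $|h|\ge3$, then $N\ge M+2d_1\ge\kappa+d_1+200$, too much. So $|h|=|l|=1$. All other members have $x_2=0$. The cost left besides the $M$ from $x_1,x_2$ of this member is less than $d_1+\kappa-M+11$, which is $\le d_1+11$ and $<\kappa+11$. From the latter, $s\in\{0,1\}$. If $s=1$, all other members have $x_1=0$; otherwise $d_1+\kappa<d_1+\kappa-M+11$, false. There are three possibilities.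

If $s=0$: $(E_3)$ reads $g_3hl/4=c^2e$. In type I, $g_3hl=4$ with $hl=\pm1$ gives $g_3=4$, impossible since $g_3\equiv2\pmod4$. In type II, $g_3hl=e$ gives $g_3=e$, which we excluded.

If $s=1$ and the nonzero $x_3$ lies in another member: that member has $x_1=x_2=0$ and $y_3=0$, so $S_{13}=S_{23}=0$. $(E_2)$ gives $fl/2=0$, so $f=0$. Then $(E_1)$ reads $0=1$.

If $y_3=\pm c$: the other members are rational, $N\ge M+\kappa$, so $S_{00}\le8+c^2e^2+d_1-M<11$ and $|f|<3.4$. $(E_2)$ reads $\frac{fl}2+g_2\frac h2y_3=0$, so $g_2c=|f|$ and $g_2<6.8$, $g_2\le6$. $(E_1)$ reads $\frac{fh}2+g_1\frac l2y_3=1$, so $\frac{g_1c}2\le1+\frac{|f|}2$ and $g_1\le\frac{2+|f|}c<10.8$, $g_1\le10$. Then $d_3=g_1g_2\le60$, a contradiction.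

**Step 3: $|J|=2$ is impossible.** Here $N-2M<11$. So $S_{33}=0$, all $|h|=|l|=1$, and the other members are rational. Hence $S_{12}=\frac14\sum hl\in\{0,\pm\frac12\}$, and $(E_3)$ reads $g_3S_{12}=c^2e$. In type II the right side is $\frac e4\notin\frac12\mathbb Z$, a contradiction. In type II we are done; in type I, $g_3S_{12}=1$ gives $S_{12}=\frac12$ and $g_3=2$, so $h=l$ in both members and $S_{01}=S_{02}$. But $S_{13}=S_{23}=0$, so $(E_1)$ and $(E_2)$ read $S_{01}=1$, $S_{02}=0$, a contradiction.

### 5.2 Case 2: $d_1<M$ and $\kappa>M$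

The cheap elements have costs $d_1$ and $M$. Let $\alpha=7+(1+\sqrt{d_1})^2+(1+\beta)^2$. As $(1+\beta)^2=1+M+\sqrt{d_1}+\sqrt{d_2}+\frac{g_3}2\sqrt{d_3}$,
$$\alpha_0=9+d_1+M,\quad\alpha_1=\tfrac32,\quad\alpha_2=\tfrac12,\quad\alpha_3=\tfrac{g_3}4,\qquad N\le d_1+M+9<2M+9.$$
As $d_2>3M$, members outside $J$ have $x_2=0$; and $|J|\le2$.

**Step 1: $|J|=0$ is impossible.** All $x_2=0$. $(E_2)$ reads $g_2S_{13}=\frac12$, so $S_{11}\ge1$ and $s\ge1$. Since $d_1S_{11}+\kappa s\le d_1+M+9<d_1+\kappa+9$, we get $S_{11}=s=1$. As $S_{13}\ne0$, both coordinates are in one member $(f,\pm1,0,\pm c)$, and $g_2c=\frac12$. So $c=\frac12$ (type II) and $g_2=1$. $(E_1)$ gives $|f|=\frac32$; $(E_3)$ gives $\frac{|f|}2=\frac{g_3}4$, so $g_3=3$ and $d_1=g_2g_3=3$, a contradiction.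

**Step 2: $|J|=1$ gives only the intended representation.** Let the member be $(f,\frac h2,\frac l2,y_3)$. Since $M+2d_1>d_1+M+9$ and $2d_2>6M$, we have $|h|=|l|=1$. The remaining budget is at most $d_1+9$, which is less than $2d_1$, less than $2\kappa$ (as $d_1<M<\kappa$ and $\kappa>9$), and less than $d_1+\kappa$. So besides this there is at most one of the following: another member $(f',\pm1,0,0)$, or one coordinate $x_3=\pm c$, either in the member of $J$ or in a member with $x_1=x_2=0$.

If all $x_3=0$: $(E_3)$ reads $g_3\frac{hl}4=\frac{g_3}4$, so $hl=1$; normalise $h=l=1$. $(E_2)$ reads $\frac f2=\frac12$, so $f=1$. Without a further non-rational member, $(E_1)$ would read $\frac12=\frac32$. So there is a member, normalised $(f',1,0,0)$, and $(E_1)$ reads $\frac12+f'=\frac32$, so $f'=1$. The non-rational members are $1+\beta$ and $1+\sqrt{d_1}$, and the rational squares sum to $7$.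

If $x_3=\pm c$ in another member: $S_{13}=S_{23}=0$, and $|S_{01}|=\frac{|f|}2=|S_{02}|$. This contradicts $\alpha_1=\frac32$, $\alpha_2=\frac12$.

If $y_3=\pm c$: all other members are rational, $N=M+\kappa$, $S_{00}=9+d_1-\kappa<9$, so $|f|\le3$. $(E_2)$ gives $\frac{g_2c}2\le\frac12+\frac32$, so $g_2\le\frac4c\le8$. $(E_1)$ gives $\frac{g_1c}2\le\frac32+\frac32$, so $g_1\le\frac6c\le12$. Then $d_3\le96$, a contradiction.

**Step 3: $|J|=2$ is impossible.** Now $N-2M\le d_1-M+9<9$, so $S_{33}=0$, $|h|=|l|=1$, and nothing else is non-rational. So $S_{12}\in\{0,\pm\frac12\}$. But $(E_3)$ reads $g_3S_{12}=\frac{g_3}4$, that is, $S_{12}=\frac14$.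

### 5.3 Case 3: $d_1\ge M$ and $\kappa\ge M$

The cheapest elements are $\beta$ and $\beta'$. Let $\alpha=7+(2+\beta)^2+(1+\beta')^2$. Since $4\beta+2\beta'=3\sqrt{d_1}+\sqrt{d_2}$ and $\beta^2+\beta'^2=2M$,
$$\alpha_0=12+2M,\quad\alpha_1=\tfrac32,\quad\alpha_2=\tfrac12,\quad\alpha_3=0,\qquad N\le2M+12<3M.$$
Every non-rational member costs at least $M$ (its cost is at least $M$, $d_1$, $d_2$ or $\kappa$). So there are at most two, and at least one because $\alpha_1\ne0$.

**Step 1: two non-rational members give only the intended representation.** Each costs at most $M+12$. A member of $J$ then has $|h|=|l|=1$ and $x_3=0$, since otherwise its cost is at least $M+2d_1$ or $M+\kappa$. A member outside $J$ has exactly one nonzero coordinate among $x_1,x_2,x_3$, of minimal size: two nonzero coordinates cost at least $2M$, a larger coordinate at least $4M$. So it has $(x_1,x_2,x_3)\in\{(\pm1,0,0),(0,\pm1,0),(0,0,\pm c)\}$.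

If none is in $J$: $S_{23}=0$. A member with $x_1=\pm1$ has $x_3=0$, so $x_0\in\mathbb Z$, and $S_{01}\in\mathbb Z$. This contradicts $(E_1)$: $S_{01}=\frac32$.

If exactly one is in $J$: suppose the other has $(0,0,\pm c)$. Then $S_{13}=S_{23}=0$ and $|S_{01}|=|S_{02}|$, contradicting $\frac32\ne\frac12$. Otherwise the other is $(\pm1,0,0)$ or $(0,\pm1,0)$; then $S_{03}=0$, and $(E_3)$ reads $\pm\frac{g_3}4=0$, a contradiction.

If both are in $J$: $S_{03}=0$, so $(E_3)$ gives $S_{12}=0$, that is, $hl+h'l'=0$. Normalised and ordered, the members are $f+\beta$ and $f'+\beta'$. $(E_1)$ and $(E_2)$ read $\frac{f+f'}2=\frac32$ and $\frac{f-f'}2=\frac12$, so $(f,f')=(2,1)$. The rational squares sum to $7$.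

**Step 2: a single non-rational member is impossible.** Let it be $(f,y_1,y_2,y_3)$. The equations are
$$fy_1+g_1y_2y_3=\tfrac32,\qquad fy_2+g_2y_1y_3=\tfrac12,\qquad fy_3+g_3y_1y_2=0.$$
If $y_3=0$, the third gives $y_1y_2=0$, and the first or the second fails. If $y_3\ne0$ and $y_1y_2=0$, the third gives $f=0$; then the second fails if $y_1=0$, and the first fails if $y_2=0$. So all $y_i\ne0$. The member is in $J$, since otherwise its cost is at least $d_1+d_2=4M>2M+12$. Its cost is at least $M+\kappa\ge2M$. Further $|h|=|l|=1$ and $y_3=\pm c$, since otherwise the cost is at least $M+\kappa+2d_1\ge4M$ or $M+4\kappa\ge5M$. So $S_{00}\le12$, $|f|<3.5$. The first equation gives $\frac{g_1c}2\le\frac32+\frac{|f|}2$, so $g_1\le\frac{6.5}c\le13$; the second gives $\frac{g_2c}2\le\frac12+\frac{|f|}2$, so $g_2\le\frac{4.5}c\le9$. Then $d_3\le117$, a contradiction.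

### 5.4 Case 4: $d_1\ge M$ and $\kappa<M$

The cheap elements have costs $\kappa$ and $M$. Let $\alpha=7+(1+\beta)^2+\gamma^2$. Then
$$\alpha_0=8+c^2e^2+M+\kappa,\quad\alpha_1=\alpha_2=\tfrac12,\quad\alpha_3=\tfrac{g_3}4+c^2e,\qquad N<M+\kappa+11<2M+11.$$
Let $\mathcal X$ be the set of members with $(x_1,x_2)\ne(0,0)$. For each of them $d_1x_1^2+d_2x_2^2\ge M$. By $(E_1)$, whose right side is not $0$, $\mathcal X\ne\emptyset$; and $|\mathcal X|\le2$.

**Step 1: $|\mathcal X|=2$ is impossible.** First, $\kappa s<\kappa-M+11<11$, so $S_{33}=0$. Each member has $d_1x_1^2+d_2x_2^2<\kappa+11<M+11$. So if it lies in $J$, then $|h|=|l|=1$; otherwise $(x_1,x_2)$ is $(\pm1,0)$ or $(0,\pm1)$, since two nonzero integers cost at least $4M$ and an integer of absolute value at least $2$ costs at least $4d_1\ge4M$. Hence $4S_{12}\in\{0,\pm1,\pm2\}$. $(E_3)$ reads $4S_{12}\,g_3=g_3+4c^2e>g_3$, so $4S_{12}=2$ and $g_3=4c^2e$. In type I this is $g_3=4$, impossible; in type II it is $g_3=e$, excluded.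

**Step 2: $|\mathcal X|=1$ gives only the intended representation.** Let the member be $(f,y_1,y_2,y_3)$. Then $\kappa s<\kappa+11$, so $s\le1$. Its cost is less than $2M+11$, so as before (now $M+2d_1\ge3M$ and $4M$ are too much) $(y_1,y_2)$ is $(\pm\frac12,\pm\frac12)$, $(\pm1,0)$ or $(0,\pm1)$.

If $y_3=0$: $S_{13}=S_{23}=0$, so $(E_1),(E_2)$ read $fy_1=fy_2=\frac12$. Hence $y_1=y_2$, and after normalising $y_1=y_2=\frac12$, $f=1$: the member is $1+\beta$. $(E_3)$ becomes $S_{03}=c^2e\ne0$, so $s=1$, and another member is, normalised, $(f',0,0,c)$ with $f'c=c^2e$. It is $\gamma$. The rational squares sum to $7$.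

If $y_3=\pm c$: the other members are rational, $N\ge M+\kappa$, $S_{00}\le8+c^2e^2<11$, $|f|<3.4$. We go through the three shapes.

For $(\pm\frac12,\pm\frac12)$, $(E_1)$ and $(E_2)$ give $\frac{g_1c}2,\frac{g_2c}2\le\frac12+\frac{|f|}2$, so $g_1,g_2\le\frac{4.4}c<9$ and $d_3<81$, a contradiction.

For $(\pm1,0)$, $(E_2)$ gives $g_2c=\frac12$, so $c=\frac12$ (type II) and $g_2=1$. $(E_3)$ reads $fy_3=\frac{g_3}4+c^2e$, so $\frac{g_3}4\le\frac{|f|}2$, $g_3<7$, and $d_1=g_2g_3<7$, a contradiction.

For $(0,\pm1)$, $(E_1)$ gives $g_1c=\frac12$, so type II and $g_1=1$; $(E_3)$ again gives $g_3<7$, and $d_2=g_1g_3<7$, a contradiction.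

In all four cases Lemma 5 applies, and Proposition 6 is proved. $\square$

## 6. Type III

**Proposition 7.** If $K$ is of type III and all $d_i\ge200$, some $\alpha\in\sum\mathcal O_K^2$ has $\ell(\alpha)=6$.

**Standing notation.** Type III is symmetric in the indices; let $d_1<d_2<d_3$. Then $g_1>g_2>g_3$. Since $g_2^2>g_2g_3=d_1\ge200$, we have $g_1>g_2\ge15$. Put $P_i=\frac{d_i}4\ge50$ and $\mu=\frac{P_1+P_2+P_3}4>37$. Put $T_{ij}=16S_{ij}=\sum t_it_j$ and $\varepsilon_k=16\alpha_k$, so that
$$(E_k)\qquad T_{0k}+g_kT_{ij}=\varepsilon_k .$$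
Let $G$ be the set of members with all $t_i$ odd. A member of $G$ costs $\frac14\sum_{k\ge1}P_kt_k^2\ge\mu$, and $|t_i|\ge3$ for some $i\ge1$ adds at least $2P_i$. A member outside $G$ costs $\sum_{k\ge1}P_kz_k^2$, hence at least $P_1$ if it is non-rational. Members of $G$ are written $(t_0;t_1,t_2,t_3)$, the others $(z_0;z_1,z_2,z_3)$; the latter contribute $4z_iz_j$ to $T_{ij}$.

**A congruence for $|G|$.** For a member of $G$, Lemma 4 gives $t_0t_k\equiv\delta t_it_j\pmod4$ (multiply $t_0t_1t_2t_3\equiv\delta$ by $t_it_j$). Hence $t_0t_k+g_kt_it_j\equiv2\delta t_it_j\equiv2\pmod4$. For members outside $G$ the same expression is $\equiv0$. So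
$$(*)\qquad \varepsilon_k\equiv2|G|\pmod4\qquad(k=1,2,3).$$

The candidates for cheap elements now cost $P_1<P_2<P_3$ and $\mu$ (the latter with several sign patterns). Again we take the two cheapest.

### 6.1 Case III.1: $P_2\le\mu$

Let $\alpha=7+\bigl(\frac{1+\sqrt{d_1}}2\bigr)^2+\bigl(\frac{3+\sqrt{d_2}}2\bigr)^2$. The elements have $z=(1;1,0,0)$ and $(3;0,1,0)$, with even sums, and
$$\alpha_0=9.5+P_1+P_2,\qquad\varepsilon=(4,12,0),\qquad N\le P_1+P_2+9.5\le2\mu+9.5<3\mu.$$
By $(*)$ $|G|$ is even, so $|G|\in\{0,2\}$.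

**Step 1: $|G|=2$ is impossible.** As $N-2\mu\le9.5$, all $|t_i|=1$ for $i\ge1$, and no other member is non-rational. So $N=2\mu$ and $T_{00}=16(\alpha_0-2\mu)\le152$. Normalise the members of $G$ to $(f;1,y_2,y_3)$ and $(f';1,y_2',y_3')$. Then $f^2+f'^2\le152$, so $|f|+|f'|\le\sqrt{304}<17.5$. In $(E_1)$: $f+f'+g_1T_{23}=4$ with $T_{23}\in\{0,\pm2\}$; $T_{23}\ne0$ would give $2g_1<21.5$, impossible, so $T_{23}=0$. In $(E_2)$: $y_2f+y_2'f'+g_2T_{13}=12$ with $T_{13}\in\{0,\pm2\}$; $T_{13}\ne0$ would give $2g_2<29.5$, against $g_2\ge15$, so $T_{13}=0$. Hence $y_3'=-y_3$, and then $T_{23}=0$ gives $y_2'=y_2$. The equations become $f+f'=4$ and $y_2(f+f')=12$, a contradiction.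

**Step 2: $|G|=0$ gives only the intended representation.** Put $Z_{ij}=T_{ij}/4=\sum z_iz_j$. Then
$$Z_{01}+g_1Z_{23}=1,\quad Z_{02}+g_2Z_{13}=3,\quad Z_{03}+g_3Z_{12}=0,\qquad\sum_{i\ge1}P_iZ_{ii}\le P_1+P_2+9.5.$$
From $P_2\le\mu$ we get $P_3\ge3P_2-P_1>P_1+P_2$. If $Z_{33}\ge1$, the rest of the budget is less than $9.5$, so $Z_{11}=Z_{22}=0$, and the first equation reads $0=1$. So all $z_3=0$. Then $Z_{01}=1$, $Z_{02}=3$, $Z_{12}=0$. Hence $Z_{11},Z_{22}\ge1$, and the budget gives $Z_{11}=Z_{22}=1$. As $Z_{12}=0$, the two nonzero coordinates are in different members. Normalised, these are $(1;1,0,0)$ and $(3;0,1,0)$, the elements in the definition of $\alpha$. The rational squares sum to $7$.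

### 6.2 Case III.2: $P_1\le\mu<P_2$

Let $\alpha=7+\bigl(\frac{1+\sqrt{d_1}}2\bigr)^2+\bigl(\frac{\delta+\sqrt{d_1}+\sqrt{d_2}+\sqrt{d_3}}4\bigr)^2$. The second element has $t=(\delta;1,1,1)$, with product $\delta$; it contributes $\delta+g_k$ to $\varepsilon_k$. So
$$\alpha_0=7+\tfrac14+\tfrac1{16}+P_1+\mu,\qquad\varepsilon=(4+\delta+g_1,\ \delta+g_2,\ \delta+g_3),\qquad N\le P_1+\mu+7.3125.$$

**Step 1: the possible patterns.** As $\varepsilon_2=\delta+g_2\equiv2\delta\equiv2\pmod4$, $(*)$ says that $|G|$ is odd. Since $3\mu>P_1+\mu+7.3125$, $|G|=1$. Its member has $|t_1|=|t_2|=|t_3|=1$, otherwise its excess over $\mu$ is at least $2P_1>P_1+7.3125$. Normalise it to $(f;1,y_2,y_3)$. The other members cost together at most $P_1+7.3125<2P_1$. If $P_3\le P_1+7.3125$, then also $P_2\le P_1+7.3125$ and $4\mu\le3P_1+14.625\le3\mu+14.625$, false. So the others have $z_3=0$, and the sum of their $z_1^2+z_2^2$ is at most $1$. This leaves three patterns.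

**Step 2: pattern (A), another member $(v;1,0,0)$ after normalising.** This is the intended pattern. Here $N=\mu+P_1$, $T_{00}=16\cdot7.3125=117$, so $f^2+4v^2\le117$. $(E_2)$ reads $fy_2+g_2y_3=\delta+g_2$. If $y_3=-1$, then $2g_2\le|f|+1<12$, a contradiction. So $y_3=1$ and $fy_2=\delta$. $(E_1)$ reads $f+4v+g_1y_2=4+\delta+g_1$. If $y_2=-1$, then $2g_1=f+4v-4-\delta\le|f+4v|-3$; by Cauchy–Schwarz $|f+2\cdot2v|\le\sqrt{5\cdot117}=\sqrt{585}<24.2$, so $2g_1<22$, a contradiction. So $y_2=1$, $f=\delta$, and $(E_1)$ gives $v=1$. The two members are those in the definition of $\alpha$, and the rational squares sum to $7$.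

**Step 3: pattern (B), another member $(v;0,1,0)$ after normalising, is impossible.** Here $N=\mu+P_2>\mu+P_1$, so $f^2+4v^2\le T_{00}\le117$. $(E_1)$ reads $f+g_1y_2y_3=4+\delta+g_1$. If $y_2y_3=-1$, then $2g_1=f-4-\delta\le|f|<11$, a contradiction. So $y_2=y_3$ and $f=4+\delta\in\{3,5\}$. $(E_2)$ reads $fy_2+4v+g_2y_3=\delta+g_2$. If $y_2=y_3=-1$, then $2g_2=4v-f-\delta$; from $f^2\ge9$ we get $4v^2\le108$, and $f+\delta=4+2\delta\ge2$, so $2g_2\le2\sqrt{108}-2<19$, a contradiction. So $y_2=y_3=1$, and $(E_3)$ reads $f+g_3=\delta+g_3$, so $f=\delta$, against $f=4+\delta$.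

**Step 4: pattern (C), no other non-rational member, is impossible.** The equations are
$$f+g_1y_2y_3=4+\delta+g_1,\qquad fy_2+g_2y_3=\delta+g_2,\qquad fy_3+g_3y_2=\delta+g_3.$$
For $(y_2,y_3)=(1,1)$, the first gives $f=4+\delta$ and the second $f=\delta$. For $(-1,-1)$, the first gives $f=4+\delta>0$ and the second $-f=\delta+2g_2>0$. For $(1,-1)$, the third gives $f=-\delta$, and then the second gives $g_2=-\delta\le1$. For $(-1,1)$, the second gives $f=-\delta$, and then the first gives $2g_1=-4-2\delta<0$. All four are contradictions.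

### 6.3 Case III.3: $\mu<P_1$

**Step 1: the $g$'s are of comparable size.** The purpose is the bound $g_3\ge8$. From $4\mu<4P_1$ we get $d_2+d_3<3d_1$, that is, $g_1(g_2+g_3)<3g_2g_3$. As $g_1>g_2$, this gives $g_2+g_3<3g_3$, so $g_2<2g_3$. Then $\frac{g_2}{g_2+g_3}<\frac23$ and $g_1<3g_3\cdot\frac{g_2}{g_2+g_3}<2g_3$. Since $g_1\geq 15$, $g_3\ge8$.

**Step 2: the element.** Let $(u,u')=(1,3)$ if $\delta=1$ and $(3,1)$ if $\delta=-1$. So $u\equiv\delta$, $u'\equiv-\delta\pmod4$, and $u-u'=-2\delta$. Let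
$$\alpha=7+\Bigl(\tfrac{u+\sqrt{d_1}+\sqrt{d_2}+\sqrt{d_3}}4\Bigr)^2+\Bigl(\tfrac{u'+\sqrt{d_1}+\sqrt{d_2}-\sqrt{d_3}}4\Bigr)^2 .$$
Both elements are integral, as $u\cdot1\cdot1\cdot1\equiv\delta$ and $u'\cdot1\cdot1\cdot(-1)\equiv\delta$. They contribute $u+g_k$ ($k=1,2,3$) and $u'-g_1,\ u'-g_2,\ -u'+g_3$ to the $\varepsilon_k$. Hence
$$\alpha_0=7.625+2\mu,\qquad\varepsilon=(4,\,4,\,2g_3-2\delta),\qquad N\le2\mu+7.625<3\mu.$$
Every non-rational member costs at least $\mu$, so there are at most two; as $\varepsilon_1\ne0$, there is at least one. By $(*)$, $|G|$ is even.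

**Step 3: two non-rational members, $|G|=2$, give what we want.** The excess over $2\mu$ is at most $7.625$, so $|t_i|=1$ for $i\ge1$, and $T_{00}=16\cdot7.625=122$. Normalise to $(f;1,y_2,y_3)$, $(f';1,y_2',y_3')$; then $|f|+|f'|\le\sqrt{244}<15.7$. In $(E_1)$ and $(E_2)$, $T_{23}\ne0$ or $T_{13}\ne0$ would give $2g_1$ or $2g_2$ less than $19.7$, against $g_1,g_2\ge15$. So $T_{23}=T_{13}=0$, and as before $y_3'=-y_3$, $y_2'=y_2$. Now $f+f'=4=y_2(f+f')$, so $y_2=1$. $(E_3)$ reads $y_3(f-f')+2g_3=2g_3-2\delta$, so $|f-f'|=2$ and $\{f,f'\}=\{1,3\}$. The rational squares sum to $\frac{122-f^2-f'^2}{16}=\frac{122-10}{16}=7$.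

**Step 4: two non-rational members, $|G|=0$, is impossible.** Each costs at most $\mu+7.625$. Two nonzero coordinates among $z_1,z_2,z_3$ cost more than $2\mu$, and $|z_i|\ge2$ costs more than $4\mu$; so each member has exactly one nonzero $z_i$ with $i\ge1$, equal to $\pm1$. If $P_3\le\mu+7.625$, then all $P_i\le\mu+7.625$ and $4\mu\le3\mu+22.875$, false as $\mu>37$. So $z_3=0$ in both, and $(E_3)$ reads $0=2g_3-2\delta$, against $g_3\ge8$. (Since $|G|$ is even, $|G|=1$ does not occur.)

**Step 5: one non-rational member is impossible.** Then $|G|=0$, as $|G|$ is even. The member $(v;z_1,z_2,z_3)$ satisfies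
$$vz_1+g_1z_2z_3=1,\qquad vz_2+g_2z_1z_3=1,\qquad vz_3+g_3z_1z_2=\tfrac{g_3-\delta}2,$$
and costs at most $2\mu+7.625<4\mu$. So $|z_i|\le1$ for $i\ge1$ (as $4P_1>4\mu$), and the three are not all nonzero (as $P_1+P_2+P_3=4\mu$). If only one is nonzero, the second equation fails when it is $z_1$, and the first when it is $z_2$ or $z_3$. If exactly $z_1,z_2\ne0$: $vz_1=vz_2=1$, so $z_1z_2=1$, and the third gives $g_3=-\delta$, a contradiction. If exactly $z_1,z_3\ne0$: the second reads $g_2z_1z_3=1$, a contradiction. If exactly $z_2,z_3\ne0$: the first reads $g_1z_2z_3=1$, a contradiction.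

In all three cases Lemma 5 applies. This proves Proposition 7, and with Proposition 6 it proves Theorem 3. $\square$

## 7. Fields containing a fixed $\sqrt n$: from binary forms to elements

For $n\in\{3,6,7\}$ the construction above breaks at its first line, because $7$ no longer needs four squares: $7=2^2+(\sqrt3)^2$, $7=1^2+(\sqrt6)^2$, $7=(\sqrt7)^2$. We look for a replacement inside the fixed field $F=\mathbb Q(\sqrt n)$, and it will be a quadratic form instead of a number.

**Definition.** Let $F$ be real quadratic. We consider binary forms $\varphi=AX^2+2CXY+BY^2$ that are sums of squares of linear forms $aX+bY$ with $a,b\in\mathcal O_F$, and write $\ell(\varphi)$ for the least number of squares needed.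

For example $3X^2$ over $\mathbb Z[\sqrt7]$ has length $3$: if $3=\sum(c_j+d_j\sqrt7)^2$, then $\sum c_j^2+7\sum d_j^2=3$ forces all $d_j=0$, and $3$ needs three integer squares. Over $\mathbb Z[\sqrt3]$ the same form is $(\sqrt3X)^2$, of length $1$.

**Proposition 8.** Let $F$ be real quadratic of class number one and $\varphi$ as above. Then $\mathcal P(\mathcal O_K)\ge\ell(\varphi)$ for all but finitely many real biquadratic fields $K\supset F$.

The plan is to write $\mathcal O_K=\mathcal O_F\oplus\mathcal O_F\theta$ and take $\alpha=\varphi(1,\theta)$. A representation $\alpha=\sum(a_j+b_j\theta)^2$ produces the form $\psi=\sum(a_jX+b_jY)^2$, and we would like $\psi=\varphi$. But $1,\theta,\theta^2$ are linearly dependent over $F$, so comparing coefficients gives two equations for the three coefficients of $\psi$. This is where the plain comparison stops. A size estimate supplies the missing equation, for the $Y^2$-coefficient.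

*Proof.* Let $\sigma_1,\sigma_2$ be the embeddings of $F$ in $\mathbb R$.

**Step 1: a basis.** The $\mathcal O_F$-module $\mathcal O_K/\mathcal O_F$ is finitely generated of rank $1$, and torsion-free because $F\cap\mathcal O_K=\mathcal O_F$. As $\mathcal O_F$ is a principal ideal domain, it is free, so $\mathcal O_K=\mathcal O_F\oplus\mathcal O_F\theta$. Let $'$ generate $\mathrm{Gal}(K/F)$ and $\Delta=(\theta-\theta')^2\in\mathcal O_F$. It is totally positive, and $K=F(\sqrt\Delta)$.

**Step 2: make both conjugates of $\Delta$ large.** Let $\epsilon>1$ be the fundamental unit of $F$ (with $\sigma_1$ the identity). Replacing $\theta$ by $\eta\theta$ with $\eta$ a power of $\epsilon$ keeps Step 1 and multiplies $\Delta$ by $\eta^2$. For $\eta=\epsilon$, this multiplies $\sigma_1(\Delta)/\sigma_2(\Delta)$ by $\epsilon^4$, since $\sigma_2(\epsilon)=\pm\epsilon^{-1}$. So we may assume $1\le\sigma_1(\Delta)/\sigma_2(\Delta)<\epsilon^4$. Given a bound $b$, if $\sigma_2(\Delta)\le b$, then $\sigma_1(\Delta)\le\epsilon^4b$;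 only finitely many $\Delta\in\mathcal O_F$ satisfy this, and each determines $K=F(\sqrt\Delta)$. So for all but finitely many $K$ both $\sigma_i(\Delta)$ exceed $b$.

**Step 3: make one conjugate of $\theta$ small.** Choose embeddings $\tau_i:K\to\mathbb R$ extending $\sigma_i$, and put $\bar\tau_i=\tau_i\circ{}'$. Adding $a\in\mathcal O_F$ to $\theta$ does not change $\Delta$ and moves $(\tau_1(\theta),\tau_2(\theta))$ by $(\sigma_1(a),\sigma_2(a))$. Since $\mathcal O_F$ is a lattice in $\mathbb R^2$, we may assume $|\tau_i(\theta)|\le\rho$ for $i=1,2$, with $\rho$ depending only on $F$. Put $s_i=\bar\tau_i(\theta)-\tau_i(\theta)$; then $s_i^2=\sigma_i(\Delta)$.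

**Step 4: the estimate.** Let $\alpha=\varphi(1,\theta)=A+2C\theta+B\theta^2$, a sum of squares in $\mathcal O_K$. Then $\tau_i(\alpha)\le\Lambda$ with
$$\Lambda=\max_i\bigl(\sigma_i(A)+2|\sigma_i(C)|\rho+\sigma_i(B)\rho^2\bigr),$$
which depends only on $F$ and $\varphi$. Let $\alpha=\sum_{j=1}^kx_j^2$ with $x_j=a_j+b_j\theta$, and let
$$\psi=\sum_j(a_jX+b_jY)^2=A^*X^2+2C^*XY+B^*Y^2 .$$
We have $\bar\tau_i(x_j)=\tau_i(x_j)+s_i\sigma_i(b_j)$. In $\mathbb R^k$ the vector $(\bar\tau_i(x_j))_j$ has length $\sqrt{\bar\tau_i(\alpha)}$, the vector $(\tau_i(x_j))_j$ has length $\sqrt{\tau_i(\alpha)}\le\sqrt\Lambda$, and $(s_i\sigma_i(b_j))_j$ has length $|s_i|\sqrt{\sigma_i(B^*)}$. The triangle inequality gives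
$$\Bigl|\sqrt{\bar\tau_i(\alpha)}-|s_i|\sqrt{\sigma_i(B^*)}\Bigr|\le\sqrt\Lambda .$$
The same inequality holds with $B$ for $B^*$: apply it to the representation of $\alpha$ that comes from writing $\varphi$ as a sum of squares. Hence
$$\Bigl|\sqrt{\sigma_i(B^*)}-\sqrt{\sigma_i(B)}\Bigr|\le\frac{2\sqrt\Lambda}{|s_i|},\qquad|\sigma_i(B^*-B)|\le\frac{2\sqrt\Lambda}{|s_i|}\Bigl(2\sqrt{\sigma_i(B)}+\frac{2\sqrt\Lambda}{|s_i|}\Bigr).$$

**Step 5: conclusion.** If $|s_1|,|s_2|$ exceed a bound depending only on $F,\varphi$, both right-hand sides are less than $1$. Then the norm of $B^*-B\in\mathcal O_F$ has absolute value less than $1$, so $B^*=B$. Now $A^*+2C^*\theta=A+2C\theta$, and since $1,\theta$ is a basis, $A^*=A$, $C^*=C$. So $\psi=\varphi$ and $k\ge\ell(\varphi)$. By Step 2 this covers all but finitely many $K$. $\square$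

## 8. Binary forms of length six over $\mathbb Z[\sqrt6]$, $\mathbb Z[\sqrt7]$ and $\mathbb Z[\sqrt3]$

For $n=3,6,7$ the ring of integers of $\mathbb Q(\sqrt n)$ is $\mathbb Z[\sqrt n]$, of discriminant $4n$, and Minkowski's bound $\frac12\sqrt{4n}=\sqrt n$ is less than $2$, $3$, $3$. For $n=3$ the class number is one at once. For $n=6,7$ the prime $2$ ramifies, and the prime above it is generated by $2+\sqrt6$ (norm $-2$), respectively $3+\sqrt7$ (norm $2$). So the class number is one in all three cases, and by Proposition 8, Theorem 2 follows from the next two lemmas.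

**Lemma 9.** For $n\in\{6,7\}$, the form $\varphi=\bigl((1+\sqrt n)^2+3\bigr)X^2+5Y^2$ has $\ell(\varphi)=6$ over $\mathbb Z[\sqrt n]$.

*Proof.* We have $\varphi=((1+\sqrt n)X)^2+X^2+X^2+X^2+(2Y)^2+Y^2$, six squares. Now let $\varphi=\sum_jL_j^2$ with $L_j=(c_j+d_j\sqrt n)X+(c_j'+d_j'\sqrt n)Y$.

**Step 1: reduce to integers.** The rational part of the $Y^2$-coefficient gives $\sum c_j'^2+n\sum d_j'^2=5<n$, so all $d_j'=0$ and $\sum c_j'^2=5$. The $X^2$-coefficient is $n+4+2\sqrt n$, so $\sum c_jd_j=1$ and $\sum c_j^2+n\sum d_j^2=n+4<2n$. Hence $\sum d_j^2=1$, and after renumbering and a sign change $d_1=c_1=1$ and all other $d_j=0$. The $XY$-coefficient is $0$, so $\sum d_jc_j'=0$ and $\sum c_jc_j'=0$; the first says $c_1'=0$. Thus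
$$\sum_{j\ge2}c_j^2=3,\qquad\sum_{j\ge2}c_j'^2=5,\qquad\sum_{j\ge2}c_jc_j'=0 .$$

**Step 2: count.** After renumbering and sign changes, $c_2=c_3=c_4=1$ and $c_j=0$ for $j\ge5$. Then $c_2'+c_3'+c_4'=0$, so $c_2'^2+c_3'^2+c_4'^2=2(c_2'^2+c_2'c_3'+c_3'^2)\in\{0,2,6,\dots\}$. It is at most $5$, so it is $0$ or $2$, and $\sum_{j\ge5}c_j'^2$ is $5$ or $3$. Neither is $0$ or a square, so there are at least two indices $j\ge5$. In total there are at least $1+3+2=6$ forms. $\square$

For $n=3$ this form fails, exactly at the inequalities $5<n$ and $n+4<2n$: the second one still says something about integers only if $n>4$, and for $n=3$ we have $(1+\sqrt3)^2+3=(1+\sqrt3)^2+(\sqrt3)^2$, so the form is $((1+\sqrt3)X)^2+(\sqrt3X)^2+(2Y)^2+Y^2$, of length at most $4$. Over $\mathbb Z[\sqrt3]$ we use a different form, tied to the twelfth roots of unity.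

**Lemma 10.** Over $\mathbb Z[\sqrt3]$ let $m=9+3\sqrt3$ and $\varphi=2m(X^2+\sqrt3XY+Y^2)$. Then $\ell(\varphi)=6$.

*Proof.* Let $F=\mathbb Q(\sqrt3)$, $\zeta=e^{\pi i/6}$ and $E=\mathbb Q(\zeta)$. Then $\zeta+\zeta^{-1}=\sqrt3$, so $F\subset E$ and $\zeta^2=\sqrt3\zeta-1$. Hence $R=\mathbb Z[\sqrt3]+\mathbb Z[\sqrt3]\zeta$ is a ring. Let the bar be complex conjugation, and $\mathrm{Nm}(w)=w\bar w$, $\mathrm{Tr}(w)=w+\bar w$ the norm and trace from $E$ to $F$.

**Step 1: translate sums of squares of linear forms into equations in $R$.** Put $z=X+Y\zeta$, $\bar z=X+Y\bar\zeta$; then $z\bar z=X^2+\sqrt3XY+Y^2$. For $w=x+y\zeta\in R$ let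
$$L_w=w\bar z+\bar wz=(2x+\sqrt3y)X+(\sqrt3x+2y)Y .$$
The map $(x,y)\mapsto(2x+\sqrt3y,\sqrt3x+2y)$ has determinant $4-3=1$, so every linear form over $\mathbb Z[\sqrt3]$ is $L_w$ for a unique $w\in R$. Moreover
$$L_w^2=2\,\mathrm{Nm}(w)\,z\bar z+w^2\bar z^2+\bar w^2z^2 .$$
The linear forms $z,\bar z$ are linearly independent over $E$, so $z^2,z\bar z,\bar z^2$ are linearly independent. Since $\varphi=2mz\bar z$, we see that $\varphi=\sum_jL_{w_j}^2$ if and only if
$$\sum_j\mathrm{Nm}(w_j)=m\qquad\text{and}\qquad\sum_jw_j^2=0 .$$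

**Step 2: six suffice.** With $\omega=\zeta^4=e^{2\pi i/3}$ take $1,\omega,\omega^2,(1+\zeta),(1+\zeta)\omega,(1+\zeta)\omega^2$. Since $1+\omega^2+\omega^4=0$, the squares sum to $0$. Since $\mathrm{Nm}(1+\zeta)=2+\sqrt3$, the norms sum to $3+3(2+\sqrt3)=m$.

**Step 3: each $\mathrm{Nm}(w_i)$ is one of three numbers.** Let $w_j$ satisfy both equations, all $w_j\ne0$ (drop zeros). In each complex embedding of $E$, $|w_i|^2=\bigl|\sum_{j\ne i}w_j^2\bigr|\le\sum_{j\ne i}|w_j|^2$; so $\mathrm{Nm}(w_i)\le m-\mathrm{Nm}(w_i)$ in both embeddings of $F$. Write $\mathrm{Nm}(w_i)=c+d\sqrt3$ with $c,d\in\mathbb Z$. Then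
$$0<c+d\sqrt3\le\tfrac{9+3\sqrt3}2<7.1,\qquad0<c-d\sqrt3\le\tfrac{9-3\sqrt3}2<1.91 .$$
Adding, $0<2c<9.01$, so $1\le c\le4$. If $c=1$, then $|d|\sqrt3<1$, so $d=0$. If $c=2$, then $|d|\le1$, and $d\le0$ violates the second bound, so $d=1$. If $c=3$, then $|d|\le1$, and again $d\le0$ violates the second bound, so $d=1$. If $c=4$, then $d\le1$ gives $c-d\sqrt3>2.2$, while $d\ge2$ gives $c+d\sqrt3>7.4$, so this does not occur. Hence $\mathrm{Nm}(w_i)\in\{1,\,2+\sqrt3,\,3+\sqrt3\}$.

**Step 4: exclude $3+\sqrt3$ and count.** If $\mathrm{Nm}(w)=3+\sqrt3$, then $N_{E/\mathbb Q}(w)=9-3=6$. But $i=\zeta^3\in E$, and $N_{E/\mathbb Q(i)}(w)\in\mathbb Z[i]$ has norm $6$ to $\mathbb Q$; so $6$ would be a sum of two integer squares, which is false. So $m=k_1+k_2(2+\sqrt3)$ with $k_1,k_2$ the numbers of $w_j$ of norm $1$ and $2+\sqrt3$. Comparing coefficients with $9+3\sqrt3$ gives $k_2=3$ and $k_1=3$. There are exactly six $w_j$. $\square$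

This proves Theorem 2, and with it Theorem 1. $\square$

## 9. Classification up to a finite set, stable values, and effectivity

**Corollary 11.** The sets $\{K:\mathcal P(\mathcal O_K)\le5\}$ and $\{K:\sqrt2\in K\text{ or }\sqrt5\in K\}$ of real biquadratic fields differ by finitely many fields. All but finitely many $K$ containing neither $\sqrt2$ nor $\sqrt5$ have $\mathcal P(\mathcal O_K)\in\{6,7\}$, and the value $7$ occurs for infinitely many of them.

*Proof.* The second set is contained in the first by (v), and the difference is finite by Theorem 1. The second claim is Theorem 1 with (i). For the last one, the fields in (ii) have radicands $p,q,pq$, all greater than $7$, so they contain neither root, and there are infinitely many of them. $\square$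

In particular both hypotheses $\sqrt2\notin K$ and $\sqrt5\notin K$ are needed in Theorem 1: there are infinitely many fields that contain $\sqrt2$ and not $\sqrt5$, and vice versa, and for these $\mathcal P(\mathcal O_K)\le5$.

**Definition.** For $F$ real quadratic let $g_F(2)=\sup_\varphi\ell(\varphi)$, over all $\varphi$ as in Section 7.

**Theorem 12.** If $F$ has class number one, then $\mathcal P(\mathcal O_K)=g_F(2)$ for all but finitely many real biquadratic fields $K\supset F$.

*Proof.* By Proposition 8 and (i), every $\ell(\varphi)\le7$. So the supremum is attained by some $\varphi$, and Proposition 8 for this $\varphi$ gives $\mathcal P(\mathcal O_K)\ge g_F(2)$ for all but finitely many $K$. Conversely, let $\alpha=\sum(a_j+b_j\theta)^2$ in $\mathcal O_K=\mathcal O_F\oplus\mathcal O_F\theta$. The form $\sum(a_jX+b_jY)^2$ is a sum of at most $g_F(2)$ squares of linear forms over $\mathcal O_F$; substituting $(X,Y)=(1,\theta)$ writes $\alpha$ with at most $g_F(2)$ squares. $\square$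

The fields $\mathbb Q(\sqrt2)$ and $\mathbb Q(\sqrt5)$ have Minkowski bounds $\frac12\sqrt8$ and $\frac12\sqrt5$, both less than $2$, so they have class number one. By (iii) and (v), $\mathcal P(\mathcal O_K)=5$ for all but finitely many $K$ containing one of them, so $g_F(2)=5$ for $F=\mathbb Q(\sqrt2),\mathbb Q(\sqrt5)$. By Lemmas 9 and 10 and the bound $7$, $g_F(2)\in\{6,7\}$ for $F=\mathbb Q(\sqrt3),\mathbb Q(\sqrt6),\mathbb Q(\sqrt7)$.

**Proposition 13.** For every real quadratic field $F=\mathbb Q(\sqrt n)$, $\mathcal P(\mathcal O_K)\ge1+\mathcal P(\mathcal O_F)$ for all but finitely many real biquadratic fields $K\supset F$, with an effective bound on the exceptional fields.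

*Proof.* We show that for each $\eta\in\sum\mathcal O_F^2$ we have $\mathcal P(\mathcal O_K)\ge1+\ell(\eta)$ for all but finitely many $K$. With (i) this gives $\ell(\eta)\le6$ for every $\eta$, so some $\eta$ has maximal length $\mathcal P(\mathcal O_F)$, and we use that $\eta$.

**Step 1: coordinates over $F$.** Let $m\ne n$ be a radicand of $K$ and $r$ the third one, $\sqrt n\sqrt m=g\sqrt r$ with $g\mid n$. By Lemma 4, $4\mathcal O_K\subset\mathbb Z+\mathbb Z\sqrt n+\mathbb Z\sqrt m+\mathbb Z\sqrt r$. Write $x\in\mathcal O_K$ as $a+b\sqrt m$ with $a,b\in F$. As $\sqrt r=\frac{\sqrt n}g\sqrt m$, we get $4gb\in\mathbb Z[\sqrt n]$, so $b\in\frac1{4n}\mathcal O_F$.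

**Step 2: a minimal element.** On the lattice $\frac1{4n}\mathcal O_F$ the function $\mathrm{Tr}_{F/\mathbb Q}(b^2)=\sigma_1(b)^2+\sigma_2(b)^2$ takes a least value on any nonempty set of nonzero elements. Choose $\xi=a_0+b_0\sqrt m\in\mathcal O_K$ with $b_0\ne0$ and $\mathrm{Tr}_{F/\mathbb Q}(b_0^2)$ minimal. Since $\sqrt m\in\mathcal O_K$, this minimum is at most $2$, so $|\sigma_i(b_0)|\le\sqrt2$. Adding to $\xi$ an element of $\mathbb Z[\sqrt n]\subset\mathcal O_F$, which does not change $b_0$, we may assume $|\tau_i(\xi)|\le\rho=\frac{1+\sqrt n}2$ for $i=1,2$, with $\tau_i,\bar\tau_i$ as in Proposition 8.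

**Step 3: the estimate.** Let $\alpha=\eta+\xi^2=\sum x_j^2$ with $x_j=a_j+b_j\sqrt m\in\mathcal O_K$. Put $\Lambda=\max_i\sigma_i(\eta)+\rho^2\ge\tau_i(\alpha)$. Now $\bar\tau_i(x)=\tau_i(x)\mp2\sigma_i(b)\sqrt m$, so as in Proposition 8
$$\Bigl|\sqrt{\bar\tau_i(\alpha)}-2\sqrt m\sqrt{\sigma_i(\textstyle\sum b_j^2)}\Bigr|\le\sqrt\Lambda,\qquad\Bigl|\sqrt{\bar\tau_i(\alpha)}-2\sqrt m\sqrt{\sigma_i(b_0^2)}\Bigr|\le\sqrt\Lambda,$$
the second from the representation of $\alpha$ by $\xi^2$ and squares in $\mathcal O_F$. Hence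
$$\Bigl|\sqrt{\sigma_i(\textstyle\sum b_j^2)}-\sqrt{\sigma_i(b_0^2)}\Bigr|\le\sqrt{\Lambda/m}.$$
If $m>4096\,n^4\Lambda$, then $\sqrt{\Lambda/m}<\frac1{64n^2}$, and $|\sigma_i(\sum b_j^2-b_0^2)|<\frac1{64n^2}(2\sqrt2+1)<\frac1{16n^2}$ for $i=1,2$. As $\sum b_j^2-b_0^2\in\frac1{16n^2}\mathcal O_F$, it is $0$.

**Step 4: conclusion.** Taking traces, $\sum\mathrm{Tr}(b_j^2)=\mathrm{Tr}(b_0^2)$. By minimality every nonzero $b_j$ has $\mathrm{Tr}(b_j^2)\ge\mathrm{Tr}(b_0^2)$. So exactly one $b_j$ is nonzero, say $b_1$, and $b_1=\pm b_0$. Hence $x_1=\pm(\xi+a)$ with $a\in F\cap\mathcal O_K=\mathcal O_F$, and $x_j=a_j\in\mathcal O_F$ for $j\ge2$. So $\eta=\sum_{j\ge2}a_j^2+a^2+2a\xi$. The $\sqrt m$-coefficient gives $2ab_0=0$, so $a=0$ and $\eta=\sum_{j\ge2}a_j^2$. There are at least $1+\ell(\eta)$ squares. The excluded fields are $K=F(\sqrt m)$ with $m\le4096\,n^4\Lambda$, finitely many, and the bound is explicit. $\square$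

Since $\mathcal P(\mathcal O_F)=5$ for $n>7$ (M. Peters, *Quadratische Formen über Zahlringen*, Acta Arith. 24 (1973)), Proposition 13 gives another proof of (iv).

**Corollary 14.** The finite exceptional set in Theorem 1 is contained in an effectively computable finite list of fields, each having a radicand $<200$.

*Proof.* By Theorem 3, which is explicit, an exceptional field has a radicand $n<200$, $n\ne2,5$. If $n\in\{3,6,7\}$, the proof of Proposition 8 with the form of Lemma 9 or Lemma 10 shows that $K=F(\sqrt\Delta)$ with $\Delta\in\mathcal O_F$ in a finite set given by computable bounds on $\sigma_1(\Delta),\sigma_2(\Delta)$. If $n>7$, there is $\eta\in\sum\mathcal O_F^2$ of length $5$. It can be found by listing sums of squares and computing their lengths, which for a given element is a finite search, since the summands are bounded in both embeddings. Then Proposition 13 gives $K=F(\sqrt m)$ with $m\le4096\,n^4\Lambda$. $\square$
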